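\title{Nonnegative subspaces of zero-sum weightings of a finite vector space}

\begin{abstract}
Give real weights of total sum zero to the points of an $n$-dimensional vector space over $\mathbb F_q$, and call a $k$-dimensional subspace nonnegative if the weights of its points have nonnegative sum. We prove, for every prime power $q$ and all $1\le k<n$, that the number of nonnegative $k$-spaces is at least the smaller of the number of $k$-spaces through a point and the number of $k$-spaces in a hyperplane, and that only these families attain the bound. This is the conjectured answer to the Manickam--Mikl\'os--Singhi problem for vector spaces. For $n\ne 2k$ we prove a gap theorem: the nonnegative $k$-spaces either contain an extremal family or outnumber it by a factor of more than $51/50$. The proof views the positive part of the weights of the $k$-spaces as a probability distribution and compares its second and third moments in the Grassmann scheme.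
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $q$ be a prime power and let $V$ be a vector space of dimension $n$ over $\mathbb F_q$. A subspace of dimension $k$ is a \emph{$k$-space}; $1$-spaces are \emph{points} and $(n-1)$-spaces are \emph{hyperplanes}. For a point $x$ and a subspace $X$ we write $x\in X$ for $x\subseteq X$, and we call two subspaces \emph{disjoint} if they intersect in the zero space. An $m$-space has $[m]=(q^m-1)/(q-1)$ points, and its number of $j$-spaces is the Gaussian binomial coefficient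
\[
\genfrac{[}{]}{0pt}{}{m}{j}=\prod_{i=1}^{j}\frac{[m-j+i]}{[i]}\qquad(0\le j\le m),
\]
which we take to be $0$ for $j<0$.

A \emph{weighting} is a real function $f$ on the set $\mathcal P$ of points of $V$. The weight of a subspace $X$ is $f(X)=\sum_{x\in X}f(x)$, so that $f(V)$ is the total weight. Fix $1\le k<n$. A $k$-space $S$ is \emph{nonnegative} if $f(S)\ge0$, and $Y$ denotes the set of nonnegative $k$-spaces. If $f(V)=0$, how small can $Y$ be?

Some condition on $f(V)$ is needed, since $Y$ is empty for $f\equiv-1$. If $f(V)=0$, then $Y$ is not empty: every point lies in equally many $k$-spaces, so the weights $f(S)$ sum to zero. To make $Y$ small one places the positive weight where few $k$-spaces can collect enough of it. There are two natural ways to do so. The \emph{star} $\operatorname{st}(p)$ of a point $p$ is the set of all $k$-spaces through $p$.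

\begin{example}[one heavy point]\label{ex:star}
Let $f(p)=[n]-1$ and $f(x)=-1$ for $x\ne p$. Then $f(V)=0$, $f(S)=[n]-[k]>0$ if $p\in S$, and $f(S)=-[k]<0$ otherwise. So $Y=\operatorname{st}(p)$, and $|Y|=\genfrac{[}{]}{0pt}{}{n-1}{k-1}$.
\end{example}

\begin{example}[one light hyperplane]\label{ex:hyp}
Let $H$ be a hyperplane, $f=q^{n-1}$ on the $[n-1]$ points of $H$ and $f=-[n-1]$ on the $q^{n-1}$ points off $H$. Then $f(V)=0$ and $f(S)>0$ for $S\subseteq H$. A $k$-space $S\not\subseteq H$ has $[k-1]$ points in $H$ and $q^{k-1}$ points off $H$, so $f(S)=[k-1]q^{n-1}-q^{k-1}[n-1]=(q^{k-1}-q^{n-1})/(q-1)<0$. So $Y$ is the set of all $k$-spaces in $H$, and $|Y|=\genfrac{[}{]}{0pt}{}{n-1}{k}$.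
\end{example}

The two sizes are related by
\begin{equation}\label{eq:ratio}
\genfrac{[}{]}{0pt}{}{n-1}{k}=\frac{[n-k]}{[k]}\genfrac{[}{]}{0pt}{}{n-1}{k-1},
\end{equation}
so the star is the smaller family for $n>2k$, the hyperplane family is the smaller one for $n<2k$, and they tie for $n=2k$. At the extremes $k=1$ and $k=n-1$ the smaller family has a single member, which is optimal because $Y\ne\emptyset$. One is led to guess that the better of the two examples is always optimal and that nothing else is. This was posed as a conjecture in \cite{MMS}, and we prove it.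

\begin{theorem}\label{thm:main}
Let $1\le k<n$ and let $f$ be a weighting with $f(V)=0$. Then
\[
|Y|\ge\min\left\{\genfrac{[}{]}{0pt}{}{n-1}{k-1},\genfrac{[}{]}{0pt}{}{n-1}{k}\right\},
\]
with equality if and only if $Y$ is the set of all $k$-spaces through a point, or of all $k$-spaces in a hyperplane, and this family has size equal to the minimum.
\end{theorem}

Two earlier results are quoted in \cite{MMS}. If $k$ divides $n$, then $|Y|\ge\genfrac{[}{]}{0pt}{}{n-1}{k-1}$, and the smallest possible $Y$ is a set of pairwise nontrivially intersecting $k$-spaces of maximum size (Manickam and Singhi \cite{MS}). If $n\ge3k$, then $|Y|\ge\genfrac{[}{]}{0pt}{}{n-1}{k-1}$ with equality if and only if $Y$ is a star (Chowdhury, Sarkis and Shahriari \cite{CSS}). Our proof does not use them. For $n\ne2k$ it gives more.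

\begin{theorem}\label{thm:gap}
Let $f$ be a weighting with $f(V)=0$.
\begin{enumerate}
\item[(a)] If $k\ge1$ and $n\ge2k+1$, then either $Y\supseteq\operatorname{st}(p)$ for some point $p$, or $|Y|>\frac{51}{50}\genfrac{[}{]}{0pt}{}{n-1}{k-1}$.
\item[(b)] If $k<n\le2k-1$, then either $Y$ contains all $k$-spaces of some hyperplane, or $|Y|>\frac{51}{50}\genfrac{[}{]}{0pt}{}{n-1}{k}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor}
Theorems \ref{thm:main} and \ref{thm:gap} hold under the weaker hypothesis $f(V)\ge0$. The bound of Theorem \ref{thm:main} is attained for all $1\le k<n$, and the extremal sets $Y$ are exactly the stars if $n>2k$, the hyperplane families if $n<2k$, and both types if $n=2k$.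
\end{corollary}

\begin{proof}
Let $f'=f-f(V)/[n]$, so that $f'(V)=0$ and $f'\le f$. The set $Y'$ of nonnegative $k$-spaces of $f'$ lies in $Y$. Hence every lower bound for $|Y'|$ holds for $|Y|$, every family contained in $Y'$ is contained in $Y$, and if $|Y|$ equals the minimum in Theorem \ref{thm:main}, then $Y=Y'$ and the theorem describes $Y$. The rest follows from Examples \ref{ex:star} and \ref{ex:hyp} and from \eqref{eq:ratio}.
\end{proof}

Section \ref{sec:avg} settles $n=2k$ by averaging over spreads, passes from $n<2k$ to $n>2k$ by duality, and shows that a set $Y$ containing no star has many members avoiding any given point. Section \ref{sec:small} treats $2$-spaces in $\mathbb F_2^5$ by hand. For the remaining parameters, suppose that $Y$ is small and contains no star, and normalize the positive part of $S\mapsto f(S)$ to a probability distribution $\varphi$ on $k$-spaces. Let $\tau_p$ be the probability that a $\varphi$-random $k$-space contains the point $p$. With all error terms suppressed, Sections \ref{sec:second}--\ref{sec:third}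 prove three statements: every $\tau_p$ is $0$ or $1$; no $\tau_p$ is $1$; and $\max_p\tau_p=1$. Section \ref{sec:end} shows that the contradiction survives the error terms. The only facts that we quote are the eigenvalues of the Grassmann scheme (Section \ref{sec:scheme}) and the classification of the largest intersecting families for $n=2k$.

\section{Averaging over partitions of the points}\label{sec:avg}

Throughout, $\mathcal K$ is the set of $k$-spaces of $V$, and
\[
M=|\mathcal K|=\genfrac{[}{]}{0pt}{}{n}{k},\qquad N=\genfrac{[}{]}{0pt}{}{n-1}{k-1},\qquad d=n-k,\qquad \gamma=\tfrac{51}{50}.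
\]
A given $i$-space lies in $n_i=\genfrac{[}{]}{0pt}{}{n-i}{k-i}$ members of $\mathcal K$ (pass to the quotient), so $n_1=N$, and it lies in $[n-i]$ hyperplanes. We write $F$ for the function $S\mapsto f(S)$ on $\mathcal K$. The following identities are used often:
\begin{gather}
[a+b]=[a]+q^a[b],\qquad [a][b]-q[a-1][b-1]=[a+b-1],\label{eq:br}\\
[a]/[b]\le q^{a-b}\quad(0\le a\le b,\ b\ge1),\label{eq:brineq}\\
[j]\genfrac{[}{]}{0pt}{}{m}{j}=[m]\genfrac{[}{]}{0pt}{}{m-1}{j-1},\qquad [m-j]\genfrac{[}{]}{0pt}{}{m}{j}=[m]\genfrac{[}{]}{0pt}{}{m-1}{j},\label{eq:abs}\\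
\genfrac{[}{]}{0pt}{}{m}{j}-\genfrac{[}{]}{0pt}{}{m-1}{j-1}=q^j\genfrac{[}{]}{0pt}{}{m-1}{j}\qquad(0\le j<m).\label{eq:pascal}
\end{gather}
For \eqref{eq:br}, multiply out with $[m]=(q^m-1)/(q-1)$. Inequality \eqref{eq:brineq} follows from $[b]=[b-a]+q^{b-a}[a]$, the identities \eqref{eq:abs} from the product formula, and \eqref{eq:pascal} from \eqref{eq:abs} and $[m]-[j]=q^j[m-j]$. The two identities \eqref{eq:abs} with $(m,j)=(n,k)$ give \eqref{eq:ratio} and $M=N[n]/[k]$.

If some $k$-spaces partition a set of points of nonnegative total weight, then one of them is nonnegative. Moving the partition around by a group turns this remark into a bound.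

\begin{lemma}\label{lem:avg}
Let a finite group $\Gamma$ act transitively on a finite set $\Omega$, let $T,Z\subseteq\Omega$, and suppose that $gT\cap Z\ne\emptyset$ for all $g\in\Gamma$. Then $|Z|\ge|\Omega|/|T|$, and if equality holds, then $|gT\cap Z|=1$ for all $g$.
\end{lemma}

\begin{proof}
For $g$ uniform in $\Gamma$ and fixed $t\in T$, the element $gt$ is uniform in $\Omega$. So the mean of $|gT\cap Z|$ is $|T||Z|/|\Omega|$, while $|gT\cap Z|\ge1$ for each $g$.
\end{proof}

\subsection{The case $n=2k$}

\begin{proposition}\label{prop:2k}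
Theorem \ref{thm:main} holds for $n=2k$.
\end{proposition}

\begin{proof}
Identify $V$ with $\mathbb F_{q^k}^2$. The $q^k+1$ one-dimensional $\mathbb F_{q^k}$-subspaces form a \emph{spread} $\mathcal S$, that is, a set of $k$-spaces that partition the points. For $g\in GL(V)$ the set $g\mathcal S$ is again a spread, so $\sum_{S\in g\mathcal S}F(S)=f(V)=0$ and $g\mathcal S$ meets $Y$. By Lemma \ref{lem:avg}, $|Y|\ge M/(q^k+1)=N$, because $M/N=[2k]/[k]=q^k+1$. By \eqref{eq:ratio}, $N$ is the minimum in the theorem, and both families have this size.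

Suppose $|Y|=N$. Then every $g\mathcal S$ contains exactly one member of $Y$. Two disjoint $k$-spaces span $V$, so any ordered pair of them is mapped to any other by an element of $GL(V)$, and in particular lies in some $g\mathcal S$. Hence $Y$ has no two disjoint members. The theorem of Godsil and Newman \cite{GN} and Tanaka \cite{Tanaka} states that a family of $\genfrac{[}{]}{0pt}{}{2k-1}{k-1}$ pairwise nondisjoint $k$-spaces of a $2k$-space consists of all $k$-spaces through a point or of all $k$-spaces in a hyperplane. (For $k=1$ the family is a single point.)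
\end{proof}

\subsection{Duality and the reduction to $k\ge2$, $n\ge2k+1$}

Let $V^*$ be the dual space and $X^\perp\subseteq V^*$ the annihilator of $X\subseteq V$. The map $X\mapsto X^\perp$ reverses inclusion and sends $j$-spaces to $(n-j)$-spaces bijectively; the points of $V^*$ are the spaces $H^\perp$ with $H$ a hyperplane.

\begin{lemma}\label{lem:dual}
Let $f(V)=0$ and define $f^*(H^\perp)=f(H)$. Then $f^*(V^*)=0$, and the nonnegative $(n-k)$-spaces of $f^*$ are exactly the spaces $S^\perp$ with $S\in Y$.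
\end{lemma}

\begin{proof}
Every point lies in $[n-1]$ hyperplanes, so $f^*(V^*)=[n-1]f(V)=0$. Let $S\in\mathcal K$. The number of hyperplanes containing $S$ and a point $x$ is $[n-k]$ if $x\in S$ and $[n-k-1]$ otherwise. Therefore
\[
f^*(S^\perp)=\sum_{H\supseteq S}f(H)=\bigl([n-k]-[n-k-1]\bigr)f(S)+[n-k-1]f(V)=q^{n-k-1}F(S).\qedhere
\]
\end{proof}

The rest of the paper proves the following statement.

\begin{proposition}\label{prop:core}
Let $k\ge2$ and $n\ge2k+1$. Let $f\ne0$ be a weighting with $f(V)=0$ such that $Y$ contains no star. Then $|Y|>\gamma N$.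
\end{proposition}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:gap} from Proposition \ref{prop:core}]
For Theorem \ref{thm:gap}(a): if $f=0$, then $Y=\mathcal K$ contains a star; if $k=1$, then some point $p$ has $f(p)\ge0$, and $\operatorname{st}(p)=\{p\}\subseteq Y$; the remaining case is the proposition. For (b), put $k'=n-k\ge1$. Then $n\ge2k'+1$, and (a) applies to $f^*$ and the $k'$-spaces of $V^*$. We have $H^\perp\in S^\perp$ if and only if $S\subseteq H$, so the star of $H^\perp$ corresponds to the family of $k$-spaces in $H$, and both have size $\genfrac{[}{]}{0pt}{}{n-1}{k}$. Lemma \ref{lem:dual} now gives (b).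

In Theorem \ref{thm:main}, a set $Y$ that is one of the two families and has size equal to the minimum attains equality by definition. For $n>2k$ the minimum is $N=|\operatorname{st}(p)|$ by \eqref{eq:ratio}; both alternatives of Theorem \ref{thm:gap}(a) give $|Y|\ge N$, and $|Y|=N$ excludes the second and forces $Y=\operatorname{st}(p)$. For $n<2k$ the minimum is $\genfrac{[}{]}{0pt}{}{n-1}{k}$, and the same two sentences apply with (b) and the hyperplane family. The case $n=2k$ is Proposition \ref{prop:2k}.
\end{proof}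

\subsection{Members of $Y$ that avoid a point}

From now on $k\ge2$ and $n\ge2k+1$, so $d\ge k+1\ge3$. A spread need not exist: the $31$ points of $\mathbb F_2^5$ cannot be partitioned into $2$-spaces, which have $3$ points each. But the points outside a $d$-space can always be partitioned into $k$-spaces.

\begin{lemma}\label{lem:partial}
Let $f(V)=0$. If $W$ is a $d$-space with $f(W)\le0$, then at least $q^{(k-1)d}$ members of $Y$ are disjoint from $W$.
\end{lemma}

\begin{proof}
Identify $W$ with $\mathbb F_{q^d}$ and $V$ with $B\oplus W$, where $B$ is a copy of a $k$-dimensional $\mathbb F_q$-subspace of $\mathbb F_{q^d}$; this uses $k\le d$. For $w\in\mathbb F_{q^d}$ let $S_w=\{(b,wb):b\in B\}$. A vector $(b,b')$ with $b\ne0$ lies in $S_w$ exactly when $w=b'/b$, so the $q^d$ spaces $S_w$ are disjoint from $W$ and partition the points outside $W$. The set $\Omega$ of $k$-spaces disjoint from $W$ consists of the graphs of the $q^{kd}$ linear maps $\ell\colon B\to W$, and the stabilizer $\Gamma$ of $W$ in $GL(V)$ is transitive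 on $\Omega$, since $(b,w)\mapsto(b,w+\ell(b))$ maps $S_0$ to the graph of $\ell$. For $g\in\Gamma$ we have $\sum_wF(gS_w)=f(V)-f(W)\ge0$, so some $gS_w$ lies in $Y$. Lemma \ref{lem:avg} gives $|Y\cap\Omega|\ge q^{kd}/q^d$.
\end{proof}

We compare this number with $N=\prod_{i=1}^{k-1}[d+i]/[i]$:
\begin{equation}\label{eq:nu}
\nu:=\frac{q^{(k-1)d}}{N}=\prod_{i=1}^{k-1}\frac{1-q^{-i}}{1-q^{-(d+i)}}>\prod_{i\ge1}(1-2^{-i})\ge\frac12\cdot\frac34\cdot\frac78\cdot\frac{15}{16}\Bigl(1-\sum_{i\ge5}2^{-i}\Bigr)>0.288 .
\end{equation}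
The weights of the $d$-spaces sum to zero, so Lemma \ref{lem:partial} yields $|Y|\ge\nu N$, which misses the target by a constant factor. The lemma is more useful as a local statement. Let $y_p=|Y\cap\operatorname{st}(p)|$.

\begin{lemma}\label{lem:star}
Let $f(V)=0$. For every point $p$, either $\operatorname{st}(p)\subseteq Y$ or $y_p\le|Y|-\nu N$.
\end{lemma}

\begin{proof}
Suppose that $p\in S_0\in\mathcal K$ and $F(S_0)<0$. Let $W$ be uniform among the $d$-spaces containing $S_0$. The stabilizer of $S_0$ in $GL(V)$ is transitive on the $[n]-[k]$ points outside $S_0$, and $W$ has $[d]-[k]$ such points, so each of them lies in $W$ with probability $t=([d]-[k])/([n]-[k])<1$. The points outside $S_0$ have total weight $-F(S_0)$, so the mean of $f(W)$ is $(1-t)F(S_0)<0$. Choose $W$ with $f(W)<0$. By Lemma \ref{lem:partial}, at least $\nu N$ members of $Y$ are disjoint from $W$, and none of them contains $p\in W$.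
\end{proof}

This is the only place where the hypothesis that $Y$ contains no star enters the proof of Proposition \ref{prop:core}.

\section{The smallest case: lines in $\mathbb F_2^5$}\label{sec:small}

Let $q=2$, $k=2$, $n=5$. We call $2$-spaces \emph{lines} and $3$-spaces \emph{planes}. A line has $3$ points, a point lies on $N=15$ lines, and $\nu N=2^3=8$. Since $\gamma N<16$, Proposition \ref{prop:core} says that $|Y|\le15$ is impossible when $f\neq0$ and $Y$ contains no star. Assume the contrary. By Lemma \ref{lem:star}, $y_u\le15-8=7$ for every point $u$.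

The new tool is a linear relation among the weights of lines. A point $x\ne u$ lies on one line through $u$, so $\sum_{L\ni u}F(L)=15f(u)+\sum_{x\ne u}f(x)=14f(u)$. Summing over the three points of a line $B$ counts $B$ three times and every other line meeting $B$ once. Hence
\begin{equation}\label{eq:12}
\sum_{L\cap B\ne0}F(L)=14F(B)-2F(B)=12F(B),
\end{equation}
where the sum includes $L=B$. If $F$ vanished identically, then $Y=\mathcal K$ would contain a star; so $F\neq0$, and $\max F>0$ because $\sum F=0$. Scale $f$ so that $\max F=1=F(A)$. Let $Y_L$ be the number of members of $Y$ that meet $L$, including $L$ itself if $L\in Y$. By \eqref{eq:12},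
\begin{equation}\label{eq:YL}
12F(L)\le Y_L\qquad\text{for every line }L.
\end{equation}
So a line of weight near $1$ meets about $12$ of the at most $15$ members of $Y$. We show that many lines have weight near $1$, and that so many incidences are impossible when no point lies on more than $7$ members of $Y$.

Let $Y'$ be the set of lines of $Y\setminus\{A\}$ that meet $A$. Number the points of $A$ as $1,2,3$ so that the numbers $a_u=y_u-1\le6$ of lines of $Y'$ through $u$ satisfy $a_1\ge a_2\ge a_3$. Let $\Sigma=a_1+a_2+a_3=|Y'|$, and let $t$ be the number of lines of $Y$ disjoint from $A$, so that $1+\Sigma+t\le15$. Of the $1+3\cdot14=43$ lines meeting $A$, at most $15$ are in $Y$, so some have negative weight. By \eqref{eq:12} for $B=A$, the members of $Y$ meeting $A$ have total weight strictly greater than $12$. Thus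
\[
\sum_{L\in Y'}F(L)>11,\qquad\text{and so}\qquad 12\le\Sigma\le14 .
\]

Let $\pi_1,\dots,\pi_7$ be the planes through $A$. Each line of $Y'$ lies in exactly one of them. Let $a_{u,i}$ be the number of lines of $Y'$ through $u$ in $\pi_i$; then $a_{u,i}\le2$, because $u$ lies on three lines of $\pi_i$ and one of them is $A$. Let $L\in Y'$ pass through $u$ and lie in $\pi_i$. The members of $Y$ meeting $L$ are of three kinds: the $1+a_u$ lines through $u$; lines $L'\in Y'$ through another point $v$ of $A$, which join $v$ to a point of $L$ and so lie in $\pi_i$; and lines disjoint from $A$. Hence $Y_L\le1+a_u+\sum_{v\ne u}a_{v,i}+t$. Summing over $L\in Y'$ and using \eqref{eq:YL},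
\[
132<\sum_{L\in Y'}Y_L\le(1+t)\Sigma+\sum_ua_u^2+2\sum_{u<v}\sum_ia_{u,i}a_{v,i}\le(15-\Sigma)\Sigma+Q,
\]
where $Q=a_1^2+a_2^2+a_3^2+4a_2+8a_3$; here we used $\sum_ia_{u,i}a_{v,i}\le2\min(a_u,a_v)$. So $Q>96$, $106$, $118$ for $\Sigma=12$, $13$, $14$, respectively. The following list contains all triples $6\ge a_1\ge a_2\ge a_3\ge0$ with these sums, written $a_1a_2a_3$, with the value of $Q$ below each.
\begin{center}
\begin{tabular}{c|ccccccc|c}
$\Sigma$ & & & & & & & & needed\\ \hline
$12$ & $660$ & $651$ & $642$ & $633$ & $552$ & $543$ & $444$ & \\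
 & $96$ & $90$ & $88$ & $90$ & $90$ & $90$ & $96$ & $Q>96$\\ \hline
$13$ & $661$ & $652$ & $643$ & $553$ & $544$ & & & \\
 & $105$ & $101$ & $101$ & $103$ & $105$ & & & $Q>106$\\ \hline
$14$ & $662$ & $653$ & $644$ & $554$ & & & & \\
 & $116$ & $114$ & $116$ & $118$ & & & & $Q>118$
\end{tabular}
\end{center}
No triple qualifies, and Proposition \ref{prop:core} holds for $(q;k,n)=(2;2,5)$. The triples $660$, $444$ and $554$ are excluded only by the strict inequality, that is, by the negative lines that meet $A$.

Since $\sum_LF(L)=0$, equation \eqref{eq:12} is equivalent to $\sum_{L\cap B=0}F(L)=-12F(B)$: the function $F$ is an eigenvector of the disjointness matrix of lines, with a large negative eigenvalue. This is what makes a small $Y$ nearly intersecting, and it persists for all parameters. What does not persist is the count around the line $A$, which used the geometry of planes. We replace it by estimates in the eigenspaces of the disjointness matrix.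

\section{The Grassmann scheme}\label{sec:scheme}

Give $\mathbb R^{\mathcal K}$ and $\mathbb R^{\mathcal P}$ the standard inner products. The facts in the first two paragraphs hold whenever $n\ge2k$. For $0\le i\le k$ let $U_i\subseteq\mathbb R^{\mathcal K}$ be the span of the indicator functions of the sets $\{S:S\supseteq X\}$, where $X$ runs over the $i$-spaces. Then $U_0\subseteq U_1\subseteq\dots\subseteq U_k=\mathbb R^{\mathcal K}$, and $U_0$ consists of the constants. Put $\mathcal E_0=U_0$ and $\mathcal E_i=U_i\cap U_{i-1}^\perp$, so that $\mathbb R^{\mathcal K}=\mathcal E_0\oplus\dots\oplus\mathcal E_k$ orthogonally; $u_i$ denotes the component of $u$ in $\mathcal E_i$. The matrices $B$ whose entry $B(S,S')$ depends only on $\dim(S\cap S')$ form the Bose--Mesner algebra of the Grassmann scheme, and the standard fact is that each such $B$ acts on each $\mathcal E_i$ as a scalar $\beta_i$.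

We need two of these matrices. Let $C(S,S')$ be the number of $(k-1)$-spaces contained in both $S$ and $S'$. Then $C$ is $[k]$ times the identity plus the adjacency matrix of the Grassmann graph, in which $S,S'$ are adjacent if $\dim(S\cap S')=k-1$. The eigenvalue of this graph on $\mathcal E_i$ is $q^{i+1}[k-i][d-i]-[i]$ by \cite[Thm.~9.3.3]{BCN}. Since $[k]-[i]=q^i[k-i]$ and $q[d-i]+1=[d-i+1]$, the eigenvalues of $C$ are $\theta_i=q^i[k-i][d-i+1]$, and the second identity \eqref{eq:br} gives
\begin{equation}\label{eq:theta}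
\theta_i-\theta_{i+1}=q^i[n-2i]>0\qquad(0\le i<k).
\end{equation}
Let $D(S,S')=1$ if $S$ and $S'$ are disjoint and $0$ otherwise. By \cite{Delsarte} and \cite[Ch.~9]{GM}, the eigenvalue of $D$ on $\mathcal E_i$ is $(-1)^i\kappa_i$, where
\[
\kappa_i=q^{\binom i2+k(k-i)}\genfrac{[}{]}{0pt}{}{d-i}{k-i},\qquad\text{so that}\qquad\frac{\kappa_{i+1}}{\kappa_i}=q^{i-k}\frac{[k-i]}{[d-i]}\le1
\]
by \eqref{eq:abs} and $k\le d$. Thus $\kappa_0\ge\kappa_1\ge\dots\ge\kappa_k$, and $\kappa_0$, the row sum of $D$, is the number of $k$-spaces disjoint from a given one. Put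
\[
\lambda=\kappa_1=q^{k(k-1)}\genfrac{[}{]}{0pt}{}{d-1}{k-1},\qquad\varepsilon=\frac{\kappa_2}{\kappa_1}=\frac{[k-1]}{q^{k-1}[d-1]}\le1 .
\]
For $(q;k,n)=(2;2,5)$ we recover $\lambda=12$. From $\kappa_0=\lambda q^k[d]/[k]$, $[k]+q^k[d]=[n]$ and $M=N[n]/[k]$ we obtain
\begin{equation}\label{eq:hoff}
\frac{\kappa_0+\lambda}{M}=\frac\lambda N .
\end{equation}
The number $\lambda$ also has a direct meaning. Fix $S\in\mathcal K$ and count pairs $(x,S')$ with $x\in S'$ and $S'$ disjoint from $S$. There are $\kappa_0[k]$ pairs, and by the transitivity of the stabilizer of $S$ each of the $[n]-[k]=q^k[d]$ points outside $S$ occurs equally often. Hence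
\begin{equation}\label{eq:lambda}
\text{if $p\notin S$, then exactly $\lambda$ members of $\operatorname{st}(p)$ are disjoint from $S$;}
\end{equation}
in particular $\lambda\le N$.

Let $P$ be the incidence map from points to $k$-spaces, $(Ph)(S)=\sum_{x\in S}h(x)$, with transpose $(P^{\mathsf T}u)(x)=\sum_{S\ni x}u(S)$. Its image is $U_1$, and $\sum_S(Ph)(S)=N\sum_xh(x)$, so $\mathcal E_1=\{Ph:\sum h=0\}$. In particular $F=Pf\in\mathcal E_1$; this is how the hypothesis $f(V)=0$ enters the spectral argument. By \eqref{eq:pascal}, put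
\[
K=n_1-n_2=q^{k-1}\genfrac{[}{]}{0pt}{}{n-2}{k-1},\qquad K'=n_2-n_3=q^{k-2}\genfrac{[}{]}{0pt}{}{n-3}{k-2},\qquad\alpha=\frac{[k-1]}{[n-2]}.
\]
Note that $K'$ is the constant $K$ for the parameters $(n-1,k-1)$. From \eqref{eq:abs} and from $[n-1]=[k-1]+q^{k-1}[d]$, $[n-2]=[k-1]+q^{k-1}[d-1]$ we get
\begin{equation}\label{eq:consts}
\frac KN=\frac{q^{k-1}[d]}{[n-1]}=1-\frac{[k-1]}{[n-1]},\qquad qK'=\alpha K,\qquad\alpha=\frac{\varepsilon}{1+\varepsilon},\qquad1+\varepsilon=\frac{[n-2]}{q^{k-1}[d-1]}.
\end{equation}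

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(a)] If $\sum_xh(x)=0$, then $P^{\mathsf T}Ph=Kh$ and $\|Ph\|^2=K\|h\|^2$.
\item[(b)] If $\sum_Su(S)=0$, then $\|P^{\mathsf T}u\|^2\le K\|u\|^2$.
\item[(c)] For $u\in\mathbb R^{\mathcal K}$ we have $u_1=Ph$ with $h=K^{-1}\bigl(P^{\mathsf T}u-\frac{[k]}{[n]}\sum_Su(S)\bigr)$ and $\sum h=0$.
\end{enumerate}
Parts (a) and (b) hold for all $1\le k<n$.
\end{lemma}

\begin{proof}
The entry $(P^{\mathsf T}P)(x,y)$ counts the $k$-spaces containing $x$ and $y$; it is $n_1$ for $x=y$ and $n_2$ otherwise, which gives (a). In (b), $w=P^{\mathsf T}u$ has sum $[k]\sum u=0$, so $\|w\|^2=\langle Pw,u\rangle\le\sqrt K\|w\|\|u\|$ by (a). For (c), write $u_1=Ph$ with $\sum h=0$. Then $P^{\mathsf T}u_1=Kh$; $P^{\mathsf T}u_i=0$ for $i\ge2$, as $\mathcal E_i\perp U_1$; and $u_0$ is the constant $M^{-1}\sum u$, so $P^{\mathsf T}u_0$ is the constant $\frac NM\sum u=\frac{[k]}{[n]}\sum u$.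
\end{proof}

\section{The positive part of $F$ and its second moments}\label{sec:second}

\textbf{Standing assumption} for Sections \ref{sec:second}--\ref{sec:end}: $k\ge2$, $n\ge2k+1$, $f\ne0$, $f(V)=0$, $Y$ contains no star, and $|Y|\le\gamma N$. We seek a contradiction.

For a real function $u$ let $u^+=\max(u,0)$ and $u^-=\max(-u,0)$, so $u=u^+-u^-$. Put $\varphi=F^+$ and $\psi=F^-$. By Lemma \ref{lem:P}(a), $F\ne0$, and $\sum F=0$, so $\sum\varphi=\sum\psi>0$. Multiplying $f$ by a positive constant does not change $Y$, so we may assume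
\[
\sum_S\varphi(S)=\sum_S\psi(S)=1 .
\]
Thus $\varphi$ is a probability distribution supported on $Y$. Unlike the indicator function of $Y$, it keeps track of the linear structure of $F$. We use three statistics:
\[
\mu=N\|\varphi\|^2,\qquad R=\sum_{i\ge2}\|\varphi_i\|^2,\qquad\Delta=\langle\varphi,D\varphi\rangle .
\]
The uniform distribution on a set of size $N/t$ has $\mu=t$, so $\mu$ compares the spread of $\varphi$ with that of a star; $R$ measures the distance of $\varphi$ from $\mathcal E_0\oplus\mathcal E_1$; and $\Delta$ is the probability that two independent $\varphi$-random $k$-spaces are disjoint. In Example \ref{ex:star}, $\varphi$ is uniform on $\operatorname{st}(p)$ and lies in $U_1$, so $\mu=1$ and $R=\Delta=0$. The next lemma says that our $\varphi$ has nearly the same statistics. Put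
\[
\zeta=\frac{[k]}{q[n-2]},\qquad\eta=(1+\varepsilon)\zeta=\frac{[k]}{q^k[d-1]},
\]
where the last equality is from \eqref{eq:consts}.

\begin{lemma}\label{lem:basic}
We have
\begin{equation}\label{eq:basic}
R\le\frac\zeta N,\qquad0\le\Delta\le\frac\lambda N(1+\eta-\mu),\qquad\frac1\gamma\le\mu\le1+\eta .
\end{equation}
\end{lemma}

\begin{proof}
Two facts tie $\varphi$ to $\psi$. Since $\varphi-\psi\in\mathcal E_1$, we have $\varphi_i=\psi_i$ for $i\ne1$. Since the supports are disjoint, $0=\langle\varphi,\psi\rangle=\|\varphi_0\|^2+\langle\varphi_1,\psi_1\rangle+R$. Here $\|\varphi_0\|^2=1/M$. So for $B$ in the Bose--Mesner algebra, with eigenvalues $\beta_i$,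
\begin{equation}\label{eq:B}
\langle\varphi,B\psi\rangle=\frac{\beta_0-\beta_1}M-\sum_{i\ge2}(\beta_1-\beta_i)\|\varphi_i\|^2 .
\end{equation}

If $B$ has nonnegative entries, then \eqref{eq:B} is nonnegative, and this bounds $R$ provided that $\beta_1>\beta_i$ for all $i\ge2$. The matrix $C$ has both properties: by \eqref{eq:theta}, $\theta_0-\theta_1=[n]$ and $\theta_1-\theta_i\ge q[n-2]$ for $i\ge2$. Hence $q[n-2]R\le[n]/M=[k]/N$, which is the first bound.

Next, $DF=-\lambda F$ and $\langle\varphi,F\rangle=\|\varphi\|^2=\mu/N$, so $\Delta=\langle\varphi,DF\rangle+\langle\varphi,D\psi\rangle=-\lambda\mu/N+\langle\varphi,D\psi\rangle$. In \eqref{eq:B} with $B=D$ we have $\beta_0-\beta_1=\kappa_0+\lambda$ and $\beta_i-\beta_1\le\kappa_2+\lambda=(1+\varepsilon)\lambda$ for $i\ge2$. With \eqref{eq:hoff},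
\[
\langle\varphi,D\psi\rangle\le\frac\lambda N+(1+\varepsilon)\lambda R\le\frac\lambda N(1+\eta).
\]
This is the upper bound for $\Delta$. Since $\Delta\ge0$, it implies $\mu\le1+\eta$. Finally, the Cauchy--Schwarz inequality gives $1=(\sum_{S\in Y}\varphi(S))^2\le|Y|\,\|\varphi\|^2\le\gamma\mu$.
\end{proof}

Only the bound $\mu\ge1/\gamma$ uses that $Y$ is small. Together with $\lambda\le N$ it gives $\Delta\le\eta+\frac1{51}$, and $\eta\le q^{1-d}$ by \eqref{eq:brineq}, because $k\le d-1$. So two $\varphi$-random $k$-spaces rarely are disjoint.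

\section{Every point is light}\label{sec:points}

For a point $p$ let $\tau_p=\sum_{S\ni p}\varphi(S)\in[0,1]$. Fix $p$, write $\tau=\tau_p$, and let $a$ and $b$ be the restrictions of $\varphi$ to $\operatorname{st}(p)$ and to its complement, extended by zero. Then $\sum a=\tau$, $\sum b=1-\tau$ and $\|a\|^2+\|b\|^2=\mu/N$.

If $a$ were constant on $\operatorname{st}(p)$, then \eqref{eq:lambda} would give $\langle a,Db\rangle=\tau(1-\tau)\lambda/N$, and the bound on $\Delta$ would force $\tau$ to be near $0$ or near $1$. The difficulty is the nonconstant part of $a$. On functions of sum zero, $D$ has norm $\lambda$, and this bound is too weak (see the remark after Lemma \ref{lem:dich}). But a function on a star with sum zero has only a small component in $\mathcal E_1$, and on the higher eigenspaces $D$ is smaller by the factor $\varepsilon$.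

\begin{lemma}\label{lem:perp}
If $u\in\mathbb R^{\mathcal K}$ is supported on $\operatorname{st}(p)$ and $\sum u=0$, then $\|Du\|^2\le\varepsilon\lambda^2\|u\|^2$.
\end{lemma}

\begin{proof}
We have $u_0=0$, and $\|u_1\|^2=K^{-1}\|P^{\mathsf T}u\|^2$ by Lemma \ref{lem:P}(c) and (a). Now $(P^{\mathsf T}u)(p)=\sum u=0$, and for $x\ne p$ we have $(P^{\mathsf T}u)(x)=E_L:=\sum_{S\supseteq L}u(S)$, where $L$ is the $2$-space spanned by $p$ and $x$. Each $2$-space $L\ni p$ has $q$ points other than $p$, so $\|P^{\mathsf T}u\|^2=q\sum_{L\ni p}E_L^2$. In the quotient $V/p$, the members of $\operatorname{st}(p)$ are the $(k-1)$-spaces and the spaces $L$ are the points, so Lemma \ref{lem:P}(b) for the parameters $(n-1,k-1)$ gives $\sum_LE_L^2\le K'\|u\|^2$. By \eqref{eq:consts}, $\|u_1\|^2\le\alpha\|u\|^2$. Since $\kappa_i\le\varepsilon\lambda$ for $i\ge2$ and $\varepsilon\le1$,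
\[
\|Du\|^2\le\lambda^2\bigl(\varepsilon^2\|u\|^2+(1-\varepsilon^2)\|u_1\|^2\bigr)\le\lambda^2\bigl(\varepsilon^2+(1-\varepsilon)\varepsilon\bigr)\|u\|^2=\varepsilon\lambda^2\|u\|^2,
\]
where we used $(1-\varepsilon^2)\alpha=(1-\varepsilon)\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:dich}
For every point $p$ and every real $\sigma$ with $\sqrt\varepsilon\le\sigma\le1$,
\[
2\tau_p-(2-\sigma)\tau_p^2\le1+\eta-\frac{1-\sigma}\gamma .
\]
\end{lemma}

\begin{proof}
Expanding $\varphi=a+b$ and dropping nonnegative terms gives $\Delta\ge2\langle a,Db\rangle$; no two members of $\operatorname{st}(p)$ are disjoint, so the term $\langle a,Da\rangle$ is in fact zero. Write $a=\frac\tau N\mathbf 1+u$, where $\mathbf 1$ is the indicator function of $\operatorname{st}(p)$. Then $u$ is supported on $\operatorname{st}(p)$, $\sum u=0$, and $\|u\|^2=\|a\|^2-\tau^2/N$. By \eqref{eq:lambda}, $\langle\mathbf 1,Db\rangle=\lambda(1-\tau)$. By Lemma \ref{lem:perp},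
\[
|\langle u,Db\rangle|=|\langle Du,b\rangle|\le\lambda\sigma\|u\|\|b\|\le\frac{\lambda\sigma}2\bigl(\|u\|^2+\|b\|^2\bigr)=\frac{\lambda\sigma}{2N}(\mu-\tau^2).
\]
Hence $\Delta\ge\frac\lambda N\bigl(2\tau(1-\tau)-\sigma(\mu-\tau^2)\bigr)$. Comparing with \eqref{eq:basic} gives $2\tau-(2-\sigma)\tau^2\le1+\eta-(1-\sigma)\mu$, and $\mu\ge1/\gamma$.
\end{proof}

The left side is a concave function of $\tau_p$, so the lemma excludes an interval of values as soon as it fails at both endpoints. For $\sigma=1$, which corresponds to the trivial bound on $\|Du\|$, the lemma reads $2\tau-\tau^2\le1+\eta$ and excludes nothing.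

To rule out values of $\tau_p$ near $1$ we transfer Lemma \ref{lem:star} from the counting measure on $Y$ to $\varphi$. This is possible because $\mu\le1+\eta$ leaves $\varphi$ little room to be nonuniform on a set of size at most $\gamma N$.

\begin{lemma}\label{lem:upper}
For every point $p$ we have $\tau_p\le1-\nu/\gamma+\frac12\sqrt\delta$, where $\delta=\gamma(1+\eta)-1$.
\end{lemma}

\begin{proof}
Let $y=y_p/(\gamma N)$. By Lemma \ref{lem:star}, $y_p\le(\gamma-\nu)N$, so $0\le y\le1-\nu/\gamma<1$. If $y=0$, then $\tau=0$ and there is nothing to prove. Otherwise, $a$ is supported on at most $y_p=y\gamma N$ spaces and $b$ on at most $|Y|-y_p\le(1-y)\gamma N$ spaces, so Cauchy--Schwarz gives $\tau^2\le y\gamma N\|a\|^2$ and $(1-\tau)^2\le(1-y)\gamma N\|b\|^2$. Therefore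
\[
1+\frac{(\tau-y)^2}{y(1-y)}=\frac{\tau^2}y+\frac{(1-\tau)^2}{1-y}\le\gamma\mu\le1+\delta ;
\]
for the identity, both sides equal $(\tau^2-2\tau y+y)/(y(1-y))$. Hence $(\tau-y)^2\le\delta y(1-y)\le\delta/4$.
\end{proof}

\section{Some point or hyperplane is heavy}\label{sec:third}

We now need a lower bound for $\tau_{\max}=\max_p\tau_p$. By Lemma \ref{lem:P}(c), $G:=\varphi_1=Ph$ with
\begin{equation}\label{eq:h}
h(x)=\frac1K\Bigl(\tau_x-\frac{[k]}{[n]}\Bigr),\qquad\sum_xh(x)=0,
\end{equation}
so the task is to bound $\max h$ from below. Second moments cannot do this, since $\|Ph\|^2=K\|h\|^2$ however $h$ is distributed over the points. Third moments can, through $\sum h^3\le\max h\cdot\sum h^2$. The function $G$ is close to $\varphi$, which is roughly of height $1/N$ on roughly $N$ spaces; so the ratio $\sum G^3/\sum G^2$ should be about $1/N$, and we must express $\sum G^3$ in terms of $h$. Triples of points fall into three types, according to the dimension of their span. The relation $(\sum h)^3=0$ eliminates one type,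 and the sum over hyperplanes is introduced to eliminate another.

\begin{lemma}\label{lem:cube}
Let $h\in\mathbb R^{\mathcal P}$ with $\sum h=0$, and let $h(H)=\sum_{x\in H}h(x)$ for hyperplanes $H$. Then
\[
\sum_S(Ph)(S)^3\le\|Ph\|^2\Bigl((1-\alpha)\max_xh(x)+\alpha\max_Hh(H)\Bigr).
\]
\end{lemma}

\begin{proof}
For $i=1,2,3$ let $Z_i$ be the sum of $h(x)h(y)h(z)$ over the ordered triples of points that span an $i$-space. Then $Z_1=\sum h^3$ and $Z_1+Z_2+Z_3=(\sum h)^3=0$. An $i$-space lies in $n_i$ members of $\mathcal K$ (with $n_3=0$ if $k=2$) and in $[n-i]$ hyperplanes. Substituting $Z_3=-Z_1-Z_2$,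
\begin{align*}
\sum_S(Ph)(S)^3&=(n_1-n_3)Z_1+(n_2-n_3)Z_2=(K+K')Z_1+K'Z_2,\\
\sum_Hh(H)^3&=\bigl([n-1]-[n-3]\bigr)Z_1+\bigl([n-2]-[n-3]\bigr)Z_2=q^{n-3}\bigl((q+1)Z_1+Z_2\bigr).
\end{align*}
Eliminating $Z_2$ and using $qK'=\alpha K$,
\[
\sum_S(Ph)(S)^3=(1-\alpha)K\sum_xh(x)^3+\alpha Kq^{2-n}\sum_Hh(H)^3 .
\]
Counting hyperplanes through pairs of points gives $\sum_Hh(H)^2=([n-1]-[n-2])\|h\|^2+[n-2](\sum h)^2=q^{n-2}\|h\|^2$. Now bound each sum of cubes by the maximum times the sum of squares, and use $0\le\alpha\le1$ and $K\|h\|^2=\|Ph\|^2$.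
\end{proof}

For a hyperplane $H$ let $\chi_H=\sum_{S\subseteq H}\varphi(S)$, and let $\chi_{\max}=\max_H\chi_H\le1$. Put
\[
\omega=q^{k-1}\alpha,\qquad c=\frac{[k]^2}{[n]},\qquad\Xi=(1-\alpha)\Bigl(\tau_{\max}-\frac{[k]}{[n]}\Bigr)+\omega\Bigl(\chi_{\max}-\frac{[d]}{[n]}\Bigr),
\]
and define the decreasing function
\[
\Lambda(x)=(1-x)^2\frac K{\gamma N}-\frac{cx}{1-x}\qquad(0\le x<1).
\]

\begin{lemma}\label{lem:third}
If $\gamma\bigl(\frac{[k]}{[n]}+\zeta\bigr)\le\rho_0<1$, then $\Xi\ge\Lambda(\rho_0)$.
\end{lemma}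

\begin{proof}
Let $m=\|\varphi\|^2=\mu/N$ and $\rho=\|\varphi-G\|^2/m$, so $\|G\|^2=(1-\rho)m$. Since $\|\varphi-G\|^2=1/M+R$, Lemma \ref{lem:basic} gives $\rho\le\frac1\mu\bigl(\frac{[k]}{[n]}+\zeta\bigr)\le\rho_0$. As $\Lambda$ is decreasing, it suffices to prove $\Xi\ge\Lambda(\rho)$.

\emph{A lower bound for the cubes.} By H\"older's inequality with exponents $\frac32$ and $3$,
\[
\|G\|^2=\langle\varphi,G\rangle\le\sum\varphi\,G^+\le\Bigl(\sum\varphi^{3/2}\Bigr)^{2/3}\Bigl(\sum(G^+)^3\Bigr)^{1/3},
\]
and $(\sum\varphi^{1/2}\varphi)^2\le(\sum\varphi)(\sum\varphi^2)=m$ by Cauchy--Schwarz. Hence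
\begin{equation}\label{eq:holder}
(1-\rho)^3m^3\le m\sum(G^+)^3=m\Bigl(\sum G^3+\sum(G^-)^3\Bigr).
\end{equation}

\emph{The negative part.} By \eqref{eq:h}, $h\ge-[k]/([n]K)$, so $G(S)\ge-c/K$. Where $G<0$ we have $\varphi-G\ge G^-$, so $\sum(G^-)^2\le\|\varphi-G\|^2=\rho m$. Thus $\sum(G^-)^3\le c\rho m/K$.

\emph{An upper bound for the cubes.} By \eqref{eq:h}, $K\max h=\tau_{\max}-[k]/[n]$. A $k$-space $S$ has $[k-1]+q^{k-1}$ points in $H$ if $S\subseteq H$ and $[k-1]$ points otherwise, so $\sum_{x\in H}\tau_x=[k-1]+q^{k-1}\chi_H$. Moreover, writing $[k]=[k-1]+q^{k-1}$ and $[n]=[n-1]+q^{n-1}$,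
\[
[k][n-1]-[k-1][n]=q^{k-1}\bigl([n-1]-q^d[k-1]\bigr)=q^{k-1}[d].
\]
Therefore
\[
Kh(H)=[k-1]+q^{k-1}\chi_H-\frac{[k][n-1]}{[n]}=q^{k-1}\Bigl(\chi_H-\frac{[d]}{[n]}\Bigr),
\]
and Lemma \ref{lem:cube} gives $\sum G^3\le(1-\rho)m\,\Xi/K$.

Inserting both bounds into \eqref{eq:holder} and multiplying by $K/m^2$ gives $(1-\rho)^3mK\le(1-\rho)\Xi+c\rho$. Now use $mK=\mu K/N\ge K/(\gamma N)$ and divide by $1-\rho>0$.
\end{proof}

\begin{remark}
The hyperplane term is not an artifact. For $n=2k$ one has $\omega=q^{k-1}/(q^{k-1}+1)$, and in Example \ref{ex:hyp}, which is then extremal, $\chi_{\max}=1$ while $\tau_{\max}=[k]/[n-1]$ is small. For $n>2k$, inequality \eqref{eq:brineq} gives $\omega\le q^{2k-n}\le\frac12$, so a hyperplane alone cannot make $\Xi$ close to $1$. This is the main use of the hypothesis $n\ge2k+1$.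
\end{remark}

In all cases but one, $\chi_{\max}\le1$ is enough. For the exception we bound $\chi_{\max}$ by applying the spectral estimate for $D$ inside $H$: a nearly intersecting distribution on the $k$-spaces of $H$ behaves like one on a set of $\genfrac{[}{]}{0pt}{}{n-2}{k-1}$ spaces, which is too few to carry all of $\varphi$.

\begin{lemma}\label{lem:hyp}
$\displaystyle\chi_{\max}^2\le\frac{[d]}{[n-1]}\Bigl(\frac1\gamma+\frac{[d-1]}{[n-2k]}\Bigl(1+\eta-\frac1\gamma\Bigr)\Bigr)$.
\end{lemma}

\begin{proof}
Let $H$ be a hyperplane and $u$ the restriction of $\varphi$ to the $k$-spaces of $H$. Since $n-1\ge2k$, Section \ref{sec:scheme} applies to $H$; mark the corresponding quantities with a tilde, so $\tilde\lambda=q^{k(k-1)}\genfrac{[}{]}{0pt}{}{d-2}{k-1}$ and $\tilde N=\genfrac{[}{]}{0pt}{}{n-2}{k-1}$. The constant component of $u$ has squared norm $\chi_H^2/\tilde M$, and all eigenvalues of $\tilde D$ on nonconstant eigenspaces are at least $-\tilde\lambda$. By \eqref{eq:hoff} in $H$,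
\[
\Delta\ge\langle u,\tilde Du\rangle\ge(\tilde\kappa_0+\tilde\lambda)\frac{\chi_H^2}{\tilde M}-\tilde\lambda\|u\|^2\ge\tilde\lambda\Bigl(\frac{\chi_H^2}{\tilde N}-\frac\mu N\Bigr).
\]
By \eqref{eq:abs}, $\lambda/\tilde\lambda=[d-1]/[n-2k]$ and $\tilde N/N=[d]/[n-1]$. With \eqref{eq:basic},
\[
\chi_H^2\le\frac{[d]}{[n-1]}\Bigl(\mu+\frac{[d-1]}{[n-2k]}(1+\eta-\mu)\Bigr).
\]
As $d-1\ge d-k=n-2k$, the right side is nonincreasing in $\mu$, and $\mu\ge1/\gamma$.
\end{proof}

\section{The contradiction}\label{sec:end}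

The error terms are governed by $q^{1-d}$. If $q^{d-1}<16$, then, since $d\ge k+1\ge3$, either $d=3$, $q\in\{2,3\}$, $k=2$, or $d=4$, $q=2$, $k\in\{2,3\}$. So either $q^{d-1}\ge16$ or $(q;k,n)$ is one of $(2;3,7)$, $(3;2,5)$, $(2;2,6)$, $(2;2,5)$. The last case was settled in Section \ref{sec:small}. It needed a separate argument: there $\eta=\frac14$ and $\varepsilon=\frac16$, and for $\sigma=\sqrt\varepsilon$ the left side of Lemma \ref{lem:dich} is at most $1/(2-\sigma)<0.63$, while the right side exceeds $\eta+\sigma>0.65$.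

We shall use the crude bound
\begin{equation}\label{eq:crude}
\Xi\le\tau_{\max}+\omega,
\end{equation}
which follows from $0\le\alpha\le1$ and $\chi_{\max}\le1$. Recall that $\gamma=1.02$.

\subsection{The case $q^{d-1}\ge16$}

Here $q^d\ge32$. Inequality \eqref{eq:brineq} gives
\begin{gather*}
\zeta\le q^{k-n+1}=q^{1-d}\le\tfrac1{16},\qquad\varepsilon\le q^{1-k}q^{k-d}\le\tfrac1{16},\qquad\eta\le q^{-k}q^{k-d+1}\le\tfrac1{16},\\
\tfrac{[k]}{[n]}\le q^{-d}\le\tfrac1{32},\qquad\tfrac KN\ge1-q^{-d}\ge\tfrac{31}{32},\qquad\omega\le q^{k-1}q^{k-n+1}\le\tfrac12,\qquad c\le q^kq^{k-n}\le\tfrac12,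
\end{gather*}
where the bound for $c$ also uses $[k]\le q^k$.

In Lemma \ref{lem:upper}, $\delta\le1.02\cdot\frac{17}{16}-1<0.29^2$ and $1-\nu/\gamma<1-0.288/1.02<0.718$ by \eqref{eq:nu}, so every point has $\tau_p<0.718+0.145<0.87$. Lemma \ref{lem:dich} with $\sigma=\frac14$ gives
\[
2\tau_p-1.75\,\tau_p^2\le\tfrac{17}{16}-\tfrac34\cdot\tfrac{50}{51}<0.328 .
\]
The left side equals $0.33$ at $0.2$ and exceeds $0.41$ at $0.87$, so by concavity the inequality fails on $[0.2,0.87]$. Hence $\tau_{\max}<0.2$, and $\Xi<0.7$ by \eqref{eq:crude}. On the other hand, $\gamma\bigl(\frac{[k]}{[n]}+\zeta\bigr)\le1.02\cdot\frac3{32}<0.096$, so Lemma \ref{lem:third} gives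
\[
\Xi\ge\frac{0.904^2\cdot31/32}{1.02}-\frac12\cdot\frac{0.096}{0.904}>0.776-0.054=0.722,
\]
a contradiction.

\subsection{The cases $(2;3,7)$, $(3;2,5)$, $(2;2,6)$}

Substituting into the definitions gives the following values.
\begin{center}
\renewcommand{\arraystretch}{1.4}
\begin{tabular}{c|cccccccccc}
$(q;k,n)$ & $N$ & $\nu$ & $\zeta$ & $\varepsilon$ & $\eta$ & $\alpha$ & $\omega$ & $K/N$ & $c$ & $[k]/[n]$\\ \hline
$(2;3,7)$ & $651$ & $\frac{256}{651}$ & $\frac7{62}$ & $\frac3{28}$ & $\frac18$ & $\frac3{31}$ & $\frac{12}{31}$ & $\frac{20}{21}$ & $\frac{49}{127}$ & $\frac7{127}$\\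
$(3;2,5)$ & $40$ & $\frac{27}{40}$ & $\frac4{39}$ & $\frac1{12}$ & $\frac19$ & $\frac1{13}$ & $\frac3{13}$ & $\frac{39}{40}$ & $\frac{16}{121}$ & $\frac4{121}$\\
$(2;2,6)$ & $31$ & $\frac{16}{31}$ & $\frac1{10}$ & $\frac1{14}$ & $\frac3{28}$ & $\frac1{15}$ & $\frac2{15}$ & $\frac{30}{31}$ & $\frac17$ & $\frac1{21}$
\end{tabular}
\end{center}
In all three cases $\eta\le\frac18$, $\varepsilon\le\frac19$ and $\nu\ge\frac{256}{651}$. In Lemma \ref{lem:upper}, $\delta\le1.02\cdot\frac98-1<0.385^2$ and $1-\nu/\gamma<0.615$, so $\tau_p<0.615+0.193<0.81$. Lemma \ref{lem:dich} with $\sigma=\frac13$ gives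
\[
2\tau_p-\tfrac53\tau_p^2\le\tfrac98-\tfrac23\cdot\tfrac{50}{51}<0.472 .
\]
The left side equals $\frac{13}{27}>0.481$ at $\frac13$ and exceeds $0.52$ at $0.81$. By concavity, $\tau_{\max}<\frac13$.

\emph{The case $(3;2,5)$.} By \eqref{eq:crude}, $\Xi<\frac13+\frac3{13}<0.57$. Since $1.02\bigl(\frac4{121}+\frac4{39}\bigr)<0.139$, Lemma \ref{lem:third} gives
\[
\Xi\ge\frac{0.861^2\cdot39/40}{1.02}-\frac{16}{121}\cdot\frac{0.139}{0.861}>0.708-0.022=0.686 .
\]

\emph{The case $(2;2,6)$.} By \eqref{eq:crude}, $\Xi<\frac13+\frac2{15}<0.47$. Since $1.02\bigl(\frac1{21}+\frac1{10}\bigr)<0.151$, Lemma \ref{lem:third} gives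
\[
\Xi\ge\frac{0.849^2\cdot30/31}{1.02}-\frac17\cdot\frac{0.151}{0.849}>0.683-0.026=0.657 .
\]

\emph{The case $(2;3,7)$.} Since $1.02\bigl(\frac7{127}+\frac7{62}\bigr)<0.172$, Lemma \ref{lem:third} gives
\[
\Xi\ge\frac{0.828^2\cdot20/21}{1.02}-\frac{49}{127}\cdot\frac{0.172}{0.828}>0.640-0.081=0.559 .
\]
Here $d=4$, $n-2k=1$ and $[d]/[n]=\frac{15}{127}$. With $\chi_{\max}\le1$ the definition of $\Xi$ yields only the upper bound $\frac{28}{31}\cdot\frac{106}{381}+\frac{12}{31}\cdot\frac{112}{127}>0.59$, which is too weak. Lemma \ref{lem:hyp} gives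
\[
\chi_{\max}^2\le\tfrac{15}{63}\Bigl(\tfrac{50}{51}+7\bigl(\tfrac98-\tfrac{50}{51}\bigr)\Bigr)<0.4746<0.689^2,
\]
and therefore
\[
\Xi<\tfrac{28}{31}\bigl(\tfrac13-\tfrac7{127}\bigr)+\tfrac{12}{31}\bigl(0.689-\tfrac{15}{127}\bigr)<0.252+0.221=0.473 .
\]

In each case the upper and lower bounds for $\Xi$ contradict each other. So the standing assumption of Section \ref{sec:second} cannot hold, which proves Proposition \ref{prop:core}, and with it Theorems \ref{thm:main} and \ref{thm:gap}.

\begin{thebibliography}{9}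

\bibitem{BCN} Brouwer, Cohen and Neumaier, \emph{Distance-Regular Graphs}.

\bibitem{CSS} Chowdhury, Sarkis and Shahriari, 2014; as quoted in \cite{MMS}.

\bibitem{Delsarte} Delsarte, J. Combin. Theory Ser. A 20 (1976).

\bibitem{GM} Godsil and Meagher, \emph{Erd\H{o}s--Ko--Rado Theorems: Algebraic Approaches}.

\bibitem{GN} Godsil and Newman, Combinatorica 26 (2006) 431--443.

\bibitem{MMS} \emph{The Manickam-Mikl\'os-Singhi Conjecture For Vector Spaces}, \texttt{http://math.ihringer.org/talks/mms\_irsee\_2014.pdf}.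

\bibitem{MS} Manickam and Singhi, 1988; as quoted in \cite{MMS}.

\bibitem{Tanaka} Tanaka, J. Combin. Theory Ser. A 113 (2006) 903--910.

\end{thebibliography}
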